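# Exactly countably many irreducible representations with nonzero reduced first cohomology

## Finite or uncountable: counts for finite groups, $\mathbb Z$, $D$ and $F_2$

How many irreducible unitary representations of a finitely generated group can carry a nonzero class in reduced first cohomology? The first guess is a dichotomy: **either finitely many, or uncountably many**. The problem, whose source is the paper "Harmonic analysis, cohomology, and the large-scale geometry of amenable groups" (doi:10.1007/bf02392739), is to prove or disprove this dichotomy. We fix the terms and then test the guess.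

**Definitions.** Let $\Gamma$ be a finitely generated group and $\pi$ a unitary representation of $\Gamma$ on a complex Hilbert space $\mathcal H$. A *1-cocycle* is a map $b:\Gamma\to\mathcal H$ with $b(gh)=b(g)+\pi(g)b(h)$. The space $Z^1(\Gamma,\pi)$ of cocycles has the topology of pointwise convergence. A *coboundary* is a cocycle of the form $b(g)=\pi(g)v-v$ with $v\in\mathcal H$; these form $B^1(\Gamma,\pi)$. We put
$$H^1(\Gamma,\pi)=Z^1(\Gamma,\pi)/B^1(\Gamma,\pi),\qquad \bar H^1(\Gamma,\pi)=Z^1(\Gamma,\pi)/\overline{B^1(\Gamma,\pi)} .$$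
We write $\kappa(\Gamma)$ for the number of irreducible unitary representations of $\Gamma$, up to unitary equivalence, with $\bar H^1\ne0$.

Three facts will be used all the time. First, $b(1)=0$ and $b(g^{-1})=-\pi(g)^{-1}b(g)$, so a cocycle is determined by its values on a generating set $S$; if $S$ is finite, convergence of cocycles on $S$ implies convergence at every $g$. Second, if $\Gamma$ acts on $\mathcal H$ by affine isometries $g\cdot v=\pi(g)v+b(g)$, then $b(g)=g\cdot 0$ is a cocycle for the linear part $\pi$. Third, Schur's lemma: a bounded operator commuting with an irreducible representation is a scalar, and a nonzero bounded intertwiner between irreducible representations is a multiple of a unitary. Irreducible representations are nonzero by convention, and those of a countable group act on separable spaces, because the closed span of one orbit is everything.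

*Example (the infinite dihedral group).* Let $D=\langle a\rangle\rtimes\langle s\rangle$, with $a$ of infinite order, $s^2=1$, $sas^{-1}=a^{-1}$. It acts on $\mathbb C$ by $a:z\mapsto z+1$, $s:z\mapsto -z$. The linear part is the sign character $a\mapsto1$, $s\mapsto-1$. The cocycle $b(g)=g\cdot0$ has $b(a)=1$. Every coboundary vanishes at $a$, because $a$ acts trivially in the linear part, and so does every pointwise limit of coboundaries. Hence $\bar H^1(D,\mathrm{sign})\ne0$. This is the seed of everything below.

Now the tests.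

*Finite groups.* Given $b$, put $v=-\frac1{|G|}\sum_h b(h)$. Then $\pi(g)v-v=-\frac1{|G|}\sum_h\bigl(b(gh)-b(g)\bigr)+\frac1{|G|}\sum_hb(h)=b(g)$. So every cocycle is a coboundary, and $\kappa=0$.

*The group $\mathbb Z=\langle t\rangle$.* Irreducible representations are characters $t\mapsto\lambda$, $|\lambda|=1$. If $\lambda\ne1$, then $b(t)=(\lambda-1)v$ with $v=b(t)/(\lambda-1)$, so $b$ is a coboundary. If $\lambda=1$, then $B^1=0$ and $Z^1=\mathrm{Hom}(\mathbb Z,\mathbb C)=\mathbb C$. So $\kappa(\mathbb Z)=1$.

*The group $D$.* Let $\pi$ be irreducible and $b$ a cocycle. The operator $\pi(a)+\pi(a)^{-1}$ commutes with $\pi(D)$, so it is a scalar $2\cos\theta$, and the spectrum of $\pi(a)$ lies in $\{e^{i\theta},e^{-i\theta}\}$. Suppose $\pi(a)\ne1$. Then $e^{i\theta}\neq1$, so $\pi(a)-1$ is invertible. Subtracting the coboundary of $(\pi(a)-1)^{-1}b(a)$, we may assume $b(a)=0$, hence $b(a^{-1})=0$. From $sa=a^{-1}s$ we get $b(s)=\pi(a)^{-1}b(s)$, so $b(s)=0$ and $b=0$. Thus $H^1=0$. If $\pi(a)=1$, then $\pi$ is the trivial or the sign character. The trivial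 one has $\bar H^1=\mathrm{Hom}(D,\mathbb C)=0$, since $s$ is torsion and $a$ is conjugate to $a^{-1}$. So only the sign character counts, and $\kappa(D)=1$.

*The free group $F_2$.* Let $\chi$ be any unitary character. A cocycle may take arbitrary values on the two free generators, so $Z^1(F_2,\chi)\cong\mathbb C^2$, while $\dim B^1\le1$, so $B^1$ is closed and $\bar H^1\neq0$. There are $2^{\aleph_0}$ characters, so $\kappa(F_2)$ is uncountable.

So far the guess survives. It is nevertheless false: we shall build a group with $\kappa=\aleph_0$ and list its representations.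

## Gluing the groups $\mathbb Z\wr\mathbb Z/n$, and the circle of characters that appears

A sensible way to attack the guess is to take groups whose counts are finite and glue infinitely many of them into one finitely generated group. An infinite direct sum of nontrivial groups is not finitely generated, so one takes a subgroup of the direct product generated by finitely many diagonal elements. We try this once and watch it fail. A simple lemma is needed here and later.

**Lemma 1.** Let $M\lhd G$, let $\pi$ be a unitary representation of $G$ that is trivial on $M$, and let $b\in Z^1(G,\pi)$. Then $b|_M$ is a homomorphism, and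
$$b(gyg^{-1})=\pi(g)b(y)\qquad(y\in M,\ g\in G). \tag{1}$$
If $b|_M=0$, then $b$ factors through $G/M$; if moreover it lies in $\overline{B^1(G/M,\pi)}$, then it lies in $\overline{B^1(G,\pi)}$.

*Proof.* For $y,y'\in M$ we have $b(yy')=b(y)+\pi(y)b(y')=b(y)+b(y')$. Next, $b(gyg^{-1})=b(g)+\pi(g)b(y)+\pi(g)\pi(y)b(g^{-1})$. Here $\pi(y)=1$, and $b(g)+\pi(g)b(g^{-1})=b(1)=0$, which gives (1). If $b|_M=0$, then $b(gy)=b(g)+\pi(g)b(y)=b(g)$, so $b$ factors through $G/M$. The coboundaries of $G/M$, pulled back to $G$, are coboundaries of $G$, and pointwise limits pull back too. $\square$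

Consider $\mathbb Z\wr\mathbb Z/n=\mathbb Z^{\mathbb Z/n}\rtimes\langle t\rangle$. Its normal subgroup $\mathbb Z^{\mathbb Z/n}$ is generated by the finite conjugation-invariant set of the $\pm\epsilon_k$, where $\epsilon_k$ is the indicator of coordinate $k$. Lemma 4 below will show that an irreducible $\pi$ with $\bar H^1\ne0$ is trivial on it, so $\pi$ is a character $t\mapsto\lambda$ with $\lambda^n=1$. Each such $\lambda$ occurs: $b(x,t^k)=\sum_jx_j\lambda^j$ satisfies $b\bigl((x,t^k)(y,t^l)\bigr)=b(x,t^k)+\lambda^kb(y,t^l)$, and $b(\epsilon_0)=1$, whereas elements of $\overline{B^1}$ vanish at $\epsilon_0$. So $\kappa(\mathbb Z\wr\mathbb Z/n)=n$.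

Now take the subgroup of $\prod_n(\mathbb Z\wr\mathbb Z/n)$ generated by the diagonal elements $t=(t)_n$ and $a=(\epsilon_0)_n$. A word of length $\ell$ in $t,a$ that is trivial for some $n>2\ell$ is trivial in $\mathbb Z\wr\mathbb Z$, because its $t$-exponent and the positions it touches lie in $[-\ell,\ell]$, an interval that injects mod $n$. Conversely, a word trivial in $\mathbb Z\wr\mathbb Z$ is trivial in every quotient $\mathbb Z\wr\mathbb Z/n$. So the diagonal subgroup is $\mathbb Z\wr\mathbb Z$. For *every* $\lambda$ on the unit circle, the formula $b(x,t^k)=\sum_jx_j\lambda^j$ gives a cocycle of $\mathbb Z\wr\mathbb Z$ for the character $t\mapsto\lambda$, nonzero at $\epsilon_0$. So $\bar H^1\ne0$ for all of them, and the count is uncountable.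

The exact point of failure is this. In the $n$-th factor the relation $t^n\epsilon_0t^{-n}=\epsilon_0$ forces $\lambda^n=1$. In the diagonal group no relation of this kind survives, since no single $n$ works in all factors. What is needed is an element $y_n$ of the glued group, made from $a$, that lives only in factors where $t^n$ fixes coordinate $0$, that is, in the factors $m$ with $m\mid n$. Then $t^ny_nt^{-n}=y_n$ would hold in the glued group. Reflections produce such elements: this is why we replace the lamp group $\mathbb Z$ by $D$.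

## The diagonal product $\Gamma$ of the groups $D\wr\mathbb Z/n$

For $n\in\{1,2,\dots\}$ let $G_n=D\wr\mathbb Z/n=D^{\mathbb Z/n}\rtimes\langle t_n\rangle$, and let $G_\infty=D\wr\mathbb Z=D^{(\mathbb Z)}\rtimes\langle t_\infty\rangle$ (finitely supported lamps), with the convention $\mathbb Z/\infty:=\mathbb Z$. Write $\delta_j(h)$ for $h\in D$ placed at coordinate $j$, so $t_n\delta_j(h)t_n^{-1}=\delta_{j+1}(h)$. In particular $G_1=D$ and $t_1=1$. Put
$$\Gamma=\langle t,s,a\rangle\le\prod_{n=1}^\infty G_n,\qquad t=(t_n)_n,\quad s=(\delta_0(s))_n,\quad a=(\delta_0(a))_n .$$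

For finite $n$ the projection $\Gamma\to G_n$ is onto, since $t_n,\delta_0(s),\delta_0(a)$ generate $G_n$. There is also a surjection $\Gamma\to G_\infty$ with $t,s,a\mapsto t_\infty,\delta_0(s),\delta_0(a)$. Indeed, let a word of length $\ell$ in $t,s,a$ be trivial in $G_n$ for some $n>2\ell$. Its $t$-exponent is $0$ mod $n$ and lies in $[-\ell,\ell]$, so it is $0$; the lamp positions it uses lie in $[-\ell,\ell]$, which injects mod $n$, so the lamp configuration in $G_\infty$ is trivial too. Hence a word trivial in $\Gamma$ is trivial in $G_\infty$.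

**The representations $\pi_n$, $1\le n\le\infty$.** Let $D$ act on $\mathbb C$ as above. Then $G_n$ acts by affine isometries on $\ell^2(\mathbb Z/n)$, with orthonormal basis $(e_k)$: the element $\delta_j(h)$ acts by $h$ on the $j$-th coordinate, and $t_n$ shifts. Let $\pi_n$ be the linear part and $b_n(g)=g\cdot0$, both pulled back to $\Gamma$. With $s_k=t^kst^{-k}$ we have $\pi_n(a)=1$, $\pi_n(t)e_k=e_{k+1}$, and
$$\pi_n(s_i)e_k=-e_k\ \text{ if } i\equiv k \ (\mathrm{mod}\ n;\ i=k \text{ if } n=\infty),\qquad \pi_n(s_i)e_k=e_k\ \text{ otherwise},$$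
and $b_n(a)=e_0$.

**Theorem 2.** The irreducible unitary representations of $\Gamma$ with $\bar H^1\ne0$ are, up to equivalence, exactly the trivial one, $\pi_n$ ($n=1,2,3,\dots$), and $\pi_\infty$. They are pairwise inequivalent, and each has $\dim\bar H^1=1$. Hence there are exactly $\aleph_0$ of them, and the dichotomy is false. The group $\Gamma$ is 3-generated, residually finite, and solvable of derived length $\le3$.

The hard half is that nothing else occurs. We first need tools that make $\bar H^1$ vanish.

## Solving $(\pi(y)-1)f=b(y)$ on pieces of the dual of a normal abelian subgroup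

The purpose of this section is to localize a cocycle. In the computation for $D$ we inverted $\pi(a)-1$. In general this operator has small spectrum, so we invert it only where it is bounded away from $0$.

**Setting.** $G$ is a countable group, $N\lhd G$ is abelian and normal, $\pi$ is a unitary representation of $G$ on a separable space $\mathcal H$ with no nonzero $N$-invariant vector, $\mathcal H^N=0$, and $b\in Z^1(G,\pi)$.

The dual $\hat N$ is a compact metrizable group. By the spectral theorem there is a unique projection-valued measure $P$ on $\hat N$ with $\pi(y)=\int\chi(y)\,dP(\chi)$ for $y\in N$. Write $P(\varphi)=\int\varphi\,dP$ for bounded Borel $\varphi$; then $\|P(\varphi)\|\le\sup|\varphi|$. Let $G$ act on $\hat N$ by $(g\chi)(y)=\chi(g^{-1}yg)$. Then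
$$\pi(g)P(Y)\pi(g)^{-1}=P(gY). \tag{2}$$
To see this, put $P'(Y)=\pi(g)P(g^{-1}Y)\pi(g)^{-1}$. Then $\int\chi(y)\,dP'(\chi)=\pi(g)\bigl(\int(g\chi)(y)\,dP(\chi)\bigr)\pi(g)^{-1}=\pi(g)\pi(g^{-1}yg)\pi(g)^{-1}=\pi(y)$, and uniqueness gives $P'=P$.

Also $P(\{1\})$ is the projection onto $\mathcal H^N$, so $P(\{1\})=0$. Indeed vectors in the range of $P(\{1\})$ are $N$-invariant. Conversely, if $v$ is $N$-invariant and $\mu_v(Y)=\langle P(Y)v,v\rangle$, then $\int|\chi(y)-1|^2d\mu_v=\|\pi(y)v-v\|^2=0$ for each of the countably many $y\in N$, so $\mu_v$ lives on $\{1\}$.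

*Example.* In $\mathbb Z/2\wr\mathbb Z=\langle t,s\rangle$ let $L$ be the subgroup generated by the $s_k$, and let $\rho$ be the representation on $\ell^2(\mathbb Z)$ with $\rho(t)e_k=e_{k+1}$, $\rho(s_i)e_k=-e_k$ if $i=k$ and $e_k$ otherwise. For $N=L$, the measure $P$ is purely atomic: its atoms are the characters $\chi_k$ with $\chi_k(s_i)=-1$ exactly for $i=k$, and $P(\{\chi_k\})$ is the projection onto $\mathbb Ce_k$.

**Definition.** A Borel set $Y\subset\hat N$ is *good* (for $b$) if there is $f_Y\in P(Y)\mathcal H$ with
$$(\pi(y)-1)f_Y=P(Y)b(y)\qquad\text{for all }y\in N. \tag{3}$$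
Such an $f_Y$ is unique, because the difference of two solutions is $N$-invariant, hence $0$.

**Lemma 3.** In the setting above:

(a) If $Y\subset\{\chi:|\chi(x)-1|\ge c\}$ for some $x\in N$ and $c>0$, then $Y$ is good.

(b) If $Y'\subset Y$ is Borel and $Y$ is good, then $Y'$ is good and $f_{Y'}=P(Y')f_Y$. Finite unions of good sets are good, with $f_{Y\cup Y'}=f_Y+f_{Y'\setminus Y}$.

(c) If $Y$ is good and $g\in G$, then $gY$ is good and
$$P(gY)b(g)=\pi(g)f_Y-f_{gY}. \tag{4}$$

*Proof.* (a) Since $N$ is abelian, $b(xy)=b(yx)$, that is, $b(x)+\pi(x)b(y)=b(y)+\pi(y)b(x)$. Hence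
$$(\pi(y)-1)b(x)=(\pi(x)-1)b(y)\qquad(x,y\in N). \tag{5}$$
The function $(\chi(x)-1)^{-1}$ is bounded on $Y$, so $u=\int_Y(\chi(x)-1)^{-1}dP\;b(x)$ is a vector in $P(Y)\mathcal H$. By (5),
$$(\pi(y)-1)u=\int_Y(\chi(x)-1)^{-1}dP\;(\pi(x)-1)b(y)=P(Y)b(y).$$

(b) Apply $P(Y')$ to (3): it commutes with $\pi(y)$ and $P(Y')P(Y)=P(Y')$. So $P(Y')f_Y$ solves (3) for $Y'$. For the union, $Y'\setminus Y$ is good by what was just shown, and $f_Y+f_{Y'\setminus Y}$ lies in $P(Y\cup Y')\mathcal H$ and solves (3) for $Y\cup Y'$, because $P(Y)+P(Y'\setminus Y)=P(Y\cup Y')$.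

(c) Put $u=\pi(g)f_Y-P(gY)b(g)$. By (2), $u\in P(gY)\mathcal H$. Let $y\in N$ and $y'=gyg^{-1}$. The two ways of expanding $b(y'g)=b(gy)$ give $b(y')+\pi(y')b(g)=b(g)+\pi(g)b(y)$, so $\pi(g)b(y)-(\pi(y')-1)b(g)=b(y')$. Moreover $(\pi(y')-1)\pi(g)f_Y=\pi(g)(\pi(y)-1)f_Y=\pi(g)P(Y)b(y)=P(gY)\pi(g)b(y)$. Therefore
$$(\pi(y')-1)u=P(gY)\bigl(\pi(g)b(y)-(\pi(y')-1)b(g)\bigr)=P(gY)b(y').$$
As $y$ runs over $N$, so does $y'$. Hence $gY$ is good and $f_{gY}=u$, which is (4). $\square$

## Finite conjugation-invariant generating sets: $H^1=0$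

If some good set is $G$-invariant and carries all of $P$, then (4) says that $b$ is a coboundary. This is easy to arrange when $N$ is generated by finitely many elements permuted by conjugation.

**Lemma 4.** Let $\pi$ be an irreducible representation of a countable group $G$, and $K\lhd G$ an abelian normal subgroup generated by a finite set $S$ invariant under $G$-conjugation. If $\pi|_K$ is nontrivial, then $H^1(G,\pi)=0$.

*Proof.* Since $K$ is normal, $\mathcal H^K$ is a closed invariant subspace; it is proper, so it is $0$. We are in the setting with $N=K$, for any $b\in Z^1(G,\pi)$. For $c>0$ let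
$$Y_c=\{\chi:\max_{y\in S}|\chi(y)-1|\ge c\}=\bigcup_{y\in S}\{\chi:|\chi(y)-1|\ge c\}.$$
By Lemma 3(a),(b) it is good. It is $G$-invariant because $S$ is. As $c\downarrow0$ it increases to $\hat K\setminus\{1\}$, because $S$ generates $K$. As $P(\{1\})=0$, some $P(Y_c)\ne0$. By (2), $P(Y_c)$ commutes with $\pi(G)$, so $P(Y_c)=1$ by irreducibility. Since $gY_c=Y_c$, equation (4) reads $b(g)=\pi(g)f_{Y_c}-f_{Y_c}$ for all $g$. $\square$

## Infinite orbits under $t$: $\bar H^1=0$

In $\Gamma$ the generators of the relevant abelian subgroups form infinite families $x_k=t^kxt^{-k}$. Then Lemma 4 does not apply, and its conclusion can fail.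

*Example ($H^1\neq0$).* Take $\rho$ on $\ell^2(\mathbb Z)$ as in the previous example. Let $f=(f_k)$ be any function $\mathbb Z\to\mathbb C$ whose differences $f_{k-1}-f_k$ are square summable. The group acts on all functions by the same formulas; put $b(g)=\rho(g)f-f$. Then $b(t)_k=f_{k-1}-f_k$ and $b(s_k)=-2f_ke_k$, so $b$ takes values in $\ell^2(\mathbb Z)$ on generators, hence everywhere, and it is a cocycle. If $f\notin\ell^2(\mathbb Z)$, it is not a coboundary: if $b(g)=\rho(g)v-v$ for all $g$, then $v-f$ is fixed by every $s_k$, so every coordinate of $v-f$ is $0$. For instance $f=1$ shows $H^1\neq0$.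

So one can hope only for $\bar H^1=0$: we want $b$ to be a limit of coboundaries of vectors like truncations of $f$. In the example the sets $E_k=\{\chi:\chi(s_k)=-1\}$ are good with $f_{E_k}=f_ke_k$, and for $D_r=\bigcup_{|k|<r}E_k$ we get $f_{D_r}=\sum_{|k|<r}f_ke_k$. The sharp truncation $v=f_{D_r}$ is the first thing to try, and it is not good enough. Take $f_k=|k|^\alpha$ with $0<\alpha<\frac12$. For $k\ge2$ the difference $k^\alpha-(k-1)^\alpha$ is at most $\alpha(k-1)^{\alpha-1}$, which is square summable because $2(1-\alpha)>1$, and negative $k$ are symmetric. But $\rho(t)f_{D_r}-f_{D_r}$ has coefficient $f_{r-1}=(r-1)^\alpha$ at $e_r$, so its norm is unbounded in $r$ and it does not converge even weakly. The remedy is to average the truncations, that is, to cut off with a tent function of slope $1/R$. Then the boundary error is at most $\frac1R$ times the norm of the truncation. So one needs the truncations to grow at most linearly, and this holds because $b(t)$ has finite norm.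

**Lemma 5.** Let $G$ be a finitely generated group, $N\lhd G$ abelian and normal, $x\in N$, $t\in G$, $x_k=t^kxt^{-k}$, and $B\le G$ a subgroup. Suppose $G=\langle B,t\rangle$, $N=\langle x_k:k\in\mathbb Z\rangle$, and $gx_kg^{-1}\in\{x_k,x_k^{-1}\}$ for all $g\in B$, $k\in\mathbb Z$. If $\pi$ is irreducible and $\pi|_N$ is nontrivial, then $\bar H^1(G,\pi)=0$.

*Proof.* As before $\mathcal H^N=0$, so the setting holds. Let $b\in Z^1(G,\pi)$.

**Step 1: cover the dual by translates of one good set.** For $c>0$ let $E_k=\{\chi:|\chi(x_k)-1|\ge c\}$. It is good by Lemma 3(a). Since $(t^{-k}\chi)(x)=\chi(t^kxt^{-k})=\chi(x_k)$, we have $E_k=t^kE_0$. For $g\in B$, $(g^{-1}\chi)(x_k)=\chi(gx_kg^{-1})$ is $\chi(x_k)$ or its inverse, and $|z^{-1}-1|=|z-1|$ for $|z|=1$; so $E_k$ is $B$-invariant. Hence $\Omega=\bigcup_kE_k$ is $G$-invariant. As $c\downarrow0$, $\Omega$ increases to $\hat N\setminus\{1\}$, because the $x_k$ generate $N$. As in Lemma 4, some $c$ has $P(\Omega)\ne0$, hence $P(\Omega)=1$. Fix this $c$.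

Let $d(\chi)=\inf\{|k|:\chi\in E_k\}$, finite exactly on $\Omega$. For $r\ge1$ the set $D_r=\{d<r\}=\bigcup_{|k|<r}E_k$ is good by Lemma 3(b). Write $f_r=f_{D_r}$.

**Step 2: the growth estimate.** We show
$$\|f_r\|^2\le4r\|f_{E_0}\|^2+2r^2\|b(t)\|^2. \tag{6}$$
For $i\ge0$ let $F_i=E_i\setminus\bigcup_{0\le i'<i}E_{i'}$. These sets are disjoint and good, and $F_0=E_0$. Since $tF_i=E_{i+1}\setminus\bigcup_{1\le i'<i+1}E_{i'}$, we have $F_{i+1}\subset tF_i$. By (4), $f_{tF_i}=\pi(t)f_{F_i}-P(tF_i)b(t)$; applying $P(F_{i+1})$ and Lemma 3(b),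
$$f_{F_{i+1}}=P(F_{i+1})\pi(t)f_{F_i}-P(F_{i+1})b(t).$$
Put $\alpha_i=\|f_{F_i}\|$ and $\beta_i=\|P(F_i)b(t)\|$. Then $\alpha_{i+1}\le\alpha_i+\beta_{i+1}$, and $\sum_i\beta_i^2\le\|b(t)\|^2$ by disjointness. By Cauchy–Schwarz, $\alpha_i\le\alpha_0+\sum_{l=1}^i\beta_l\le\alpha_0+\sqrt i\,\|b(t)\|$, so $\alpha_i^2\le2\alpha_0^2+2i\|b(t)\|^2$ and
$$\sum_{i<r}\alpha_i^2\le2r\alpha_0^2+r(r-1)\|b(t)\|^2\le2r\alpha_0^2+r^2\|b(t)\|^2 .$$
The sets $F_i^-=E_{-i}\setminus\bigcup_{0\le i'<i}E_{-i'}$ satisfy $F_0^-=E_0$ and $F^-_{i+1}\subset t^{-1}F_i^-$. The same argument with $t^{-1}$ and $\|b(t^{-1})\|=\|b(t)\|$ gives the same bound for $\sum_{i<r}\|f_{F_i^-}\|^2$. Finally $D_r=\bigcup_{i<r}(F_i\cup F_i^-)$, so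
$$\|f_r\|^2\le\sum_{i<r}\bigl(\|P(F_i)f_r\|^2+\|P(F_i^-)f_r\|^2\bigr)=\sum_{i<r}\bigl(\|f_{F_i}\|^2+\|f_{F_i^-}\|^2\bigr),$$
which gives (6).

**Step 3: tent functions and the approximating vectors.** For $R\ge1$ let
$$\varphi_R=\max(0,1-d/R)=\frac1R\sum_{r=1}^R1_{D_r},\qquad v_R=\frac1R\sum_{r=1}^Rf_r\in\mathcal H .$$
The two expressions for $\varphi_R$ agree, since for finite $d<R$ exactly $R-d$ of the numbers $r=1,\dots,R$ exceed $d$. We have $\varphi_R\uparrow1$ on $\Omega$, so $P(\varphi_R)v\to v$ for every $v$, by dominated convergence in $\|P(\varphi_R)v-v\|^2=\int|\varphi_R-1|^2d\mu_v$.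

**Step 4: the elements of $B$.** For $g\in B$ we have $gD_r=D_r$. So (4) gives
$$\pi(g)v_R-v_R=\frac1R\sum_{r=1}^RP(D_r)b(g)=P(\varphi_R)b(g)\to b(g)\quad\text{in norm}.$$

**Step 5: the element $t$.** By (4), $\pi(t)f_r=P(tD_r)b(t)+f_{tD_r}$, and $1_{tD_r}=1_{D_r}\circ t^{-1}$. Hence
$$\pi(t)v_R-v_R=P(\varphi_R\circ t^{-1})b(t)+w_R,\qquad w_R=\frac1R\sum_{r=1}^R(f_{tD_r}-f_{D_r}).$$
Since $t^{-1}\Omega=\Omega$, the first term tends to $b(t)$ in norm. For $r\le R$ we have $tD_r=\bigcup_{|k|<r}E_{k+1}\subset D_{r+1}\subset D_{R+1}$, so Lemma 3(b) gives $f_{tD_r}=P(tD_r)f_{R+1}$ and $f_{D_r}=P(D_r)f_{R+1}$, and therefore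
$$w_R=P(\varphi_R\circ t^{-1}-\varphi_R)f_{R+1}. \tag{7}$$
Since $t^{-1}\chi\in E_k$ if and only if $\chi\in E_{k+1}$, we have $|d\circ t^{-1}-d|\le1$ on $\Omega$, so $|\varphi_R\circ t^{-1}-\varphi_R|\le\frac1R$ on $\Omega$. With $P(\Omega)=1$ this gives $\|w_R\|\le\frac1R\|f_{R+1}\|$, which is bounded in $R$ by (6).

Moreover $w_R\to0$ weakly. For fixed $r$ and $R\ge r$, (7) and $P(D_r)f_{R+1}=f_r$ give $\|P(D_r)w_R\|=\|P(\varphi_R\circ t^{-1}-\varphi_R)f_r\|\le\frac1R\|f_r\|\to0$. For $\xi\in\mathcal H$,
$$|\langle w_R,\xi\rangle|\le\|P(D_r)w_R\|\,\|\xi\|+\|w_R\|\,\|(1-P(D_r))\xi\| .$$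
The second term is small for $r$ large, uniformly in $R$, since $P(D_r)\to P(\Omega)=1$ strongly and $(w_R)$ is bounded; then the first tends to $0$ as $R\to\infty$.

**Step 6: from weak limits to the closure of $B^1$.** As $G$ is finitely generated and $G=\langle B,t\rangle$, some finite $S\subset B\cup\{t\}$ generates $G$: each of finitely many generators is a word in $t$ and finitely many elements of $B$. By Steps 4 and 5, $(\pi(g)v_R-v_R)_{g\in S}\to(b(g))_{g\in S}$ weakly in $\mathcal H^S$. These tuples lie in the linear subspace $\{(\pi(g)v-v)_{g\in S}:v\in\mathcal H\}$, whose weak and norm closures coincide. So there are coboundaries converging in norm to $b$ on $S$, hence at every element of $G$. Thus $b\in\overline{B^1(G,\pi)}$. $\square$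

## The module $A$: gcd relations and Möbius inversion

We now look inside $\Gamma$. For $h\in D$ let $h_k=t^kht^{-k}=(\delta_{k\bmod n}(h))_n$. The $s_k$ are commuting involutions, and the $a_k$ commute: in each factor two of them sit either at different coordinates or at the same coordinate with the same entry.

Let $A$ be the normal closure of $a$ in $\Gamma$. The subgroup $\prod_n\langle a\rangle^{\mathbb Z/n}$ is abelian and normal in $\prod_nG_n$, so $A$ lies in it and is abelian. We write $A$ additively, with $g\cdot y=gyg^{-1}$. Its elements are families, indexed by $n\ge1$, of integer-valued functions on $\mathbb Z/n$. The element $s_i$ changes the sign of coordinate $i\bmod n$ for every $n$, and $t$ shifts. With $\epsilon_k$ the indicator of coordinate $k$, we have $a=(\epsilon_0)_n$.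

**The elements $y_j$.** For $j\in\mathbb Z$ put $y_j=a-s_j\cdot a$. The reflection $s_j$ touches coordinate $0$ in the $n$-th factor exactly when $n\mid j$, so
$$y_j=\bigl(2\cdot1_{n\mid j}\,\epsilon_0\bigr)_n . \tag{8}$$
These are the elements wanted above: $y_j$ lives in the factors with $n\mid j$ only, and there $t^j$ fixes coordinate $0$. With $\gcd(0,j)=|j|$ we read off
$$y_0=2a,\qquad y_i-s_j\cdot y_i=\bigl(4\cdot1_{n\mid i,\,n\mid j}\,\epsilon_0\bigr)_n=2y_{\gcd(i,j)},\qquad t^j\cdot y_j=y_j . \tag{9}$$

**The subgroups $A_m$.** For $m\ge1$ let $z_m=\sum_{e\mid m}\mu(e)y_{m/e}\in A$, with $\mu$ the Möbius function. In factor $n$ its value is $2\epsilon_0$ times the sum of $\mu(e)$ over $e\mid m$ with $n\mid m/e$. This is empty if $n\nmid m$, and equals $\sum_{e\mid m/n}\mu(e)=1_{n=m}$ if $n\mid m$. So $z_m$ is $2\epsilon_0$ in the factor $n=m$ and $0$ in all others, and (8) gives $y_m=\sum_{n\mid m}z_n$ for $m\ge1$. For example $z_6=y_6-y_3-y_2+y_1$: in factor $1$ all four terms contribute and cancel, in factor $2$ the terms $y_6,y_2$ cancel, in factor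 $3$ the terms $y_6,y_3$ cancel, and in factor $6$ only $y_6$ contributes.

The set $S_m$ of conjugates of $z_m$ is contained in $\{\pm2\epsilon_k:k\in\mathbb Z/m\}$ (in factor $m$), so it is finite. Put $A_m=\langle S_m\rangle\lhd\Gamma$ and $A_{\rm fin}=\langle A_m:m\ge1\rangle\lhd\Gamma$.

**Lemma 6.** Modulo $A_{\rm fin}$, $a$ commutes with $s_j$ for every $j\ne0$, while $s_0as_0^{-1}=a^{-1}$. The group $\Gamma$ is solvable of derived length $\le3$ and residually finite.

*Proof.* For $j\ne0$, $a-s_j\cdot a=y_j=y_{|j|}=\sum_{n\mid j}z_n\in A_{\rm fin}$. The relation for $s_0=s$ holds already in $\Gamma$. Next, $\Gamma/A$ is generated by the images of $t$ and $s$; in it the images of the commuting $s_k$ generate an abelian normal subgroup with cyclic quotient. As $A$ is abelian, $\Gamma$ has derived length $\le3$. Finally, $\Gamma$ is a subgroup of a product of groups $G_n$, $n<\infty$, each finitely generated and virtually abelian (it contains $\mathbb Z^n$ with finite index), hence residually finite. $\square$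

Thus $A$ has two layers. The layer $A_{\rm fin}$ is made of pieces with finite conjugation-invariant generating sets, to which Lemma 4 applies. Modulo $A_{\rm fin}$ the conjugates of $a$ behave as in $D\wr\mathbb Z$, and Lemma 5 applies.

## Every representation of $\Gamma$ with $\bar H^1\ne0$ is on the list

Let $\pi$ be an irreducible representation of $\Gamma$ on $\mathcal H$ and $b\in Z^1(\Gamma,\pi)\setminus\overline{B^1(\Gamma,\pi)}$.

**Step 1: $\pi$ is trivial on $A$.** This step uses both vanishing lemmas, one per layer. Suppose $\pi|_A\ne1$. Then $\mathcal H^A$ is a proper closed invariant subspace, so $\mathcal H^A=0$. If $\pi|_{A_m}\ne1$ for some $m$, Lemma 4 with $K=A_m$, $S=S_m$ gives $H^1(\Gamma,\pi)=0$, a contradiction. So $\pi$ is trivial on $A_{\rm fin}$. For $y\in A_{\rm fin}$ and $g\in A$, (1) and commutativity of $A$ give $b(y)=b(gyg^{-1})=\pi(g)b(y)$. So $b(y)\in\mathcal H^A=0$, and by Lemma 1 $b$ is a cocycle of $G=\Gamma/A_{\rm fin}$.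

Apply Lemma 5 to $G$ with $N$ the image of $A$, $x$ the image of $a$, and $B$ the subgroup generated by the images of all $s_k,a_k$. Clearly $G=\langle B,t\rangle$. In $G$ we have $s_jx_ks_j^{-1}=t^k(s_{j-k}xs_{j-k}^{-1})t^{-k}$, which by Lemma 6 is $x_k^{-1}$ if $j=k$ and $x_k$ otherwise; and the images of the $a_j$ commute with the $x_k$. So $gx_kg^{-1}\in\{x_k,x_k^{-1}\}$ for all $g\in B$. Consequently $\langle x_k:k\in\mathbb Z\rangle$ is normalized by $B$ and by $t^{\pm1}$, so it is normal in $G$. It contains $x$ and lies in $N$, and $N$ is the normal closure of $x$; hence it equals $N$. As $\pi|_N\neq1$, Lemma 5 gives $b\in\overline{B^1(G,\pi)}$, and Lemma 1 gives $b\in\overline{B^1(\Gamma,\pi)}$, a contradiction.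

**Step 2: if $b|_A=0$, then $\pi$ is trivial.** This isolates the only representation whose cohomology does not come from $A$. By Step 1 and Lemma 1, $b$ is a cocycle of $Q=\Gamma/A$. Let $L\lhd Q$ be the abelian subgroup generated by the images of the $s_k$. If $\pi|_L\ne1$, Lemma 5 for $Q$ with $N=B=L$ and $x$ the image of $s$ applies ($Q=\langle L,t\rangle$, and elements of $L$ commute with the $x_k$), and gives $b\in\overline{B^1}$, a contradiction. So $\pi|_L=1$, and $\pi$ is an irreducible representation of the cyclic group $Q/L=\langle t\rangle$. Hence it is one-dimensional, $\pi(t)=\lambda$. The homomorphism $b|_L:L\to\mathbb C$ vanishes, since $L$ is generated by involutions. So $b$ is a cocycle of $Q/L$. If $\lambda\ne1$, then $b(t)=(\lambda-1)v$ for some $v$, so $b$ agrees with the coboundary of $v$ at the generator $t$, and $b$ is a coboundary, a contradiction. So $\lambda=1$ and $\pi$ is trivial.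

**Step 3: if $b|_A\ne0$, then $\pi\cong\pi_n$ for some $n\in\{1,2,\dots,\infty\}$.** Here the relations (9) do their work. By Lemma 1, $\phi=b|_A:A\to\mathcal H$ is a homomorphism with $\phi(g\cdot y)=\pi(g)\phi(y)$. Since $A$ is generated by conjugates of $a$, the vector $w=\phi(a)$ is nonzero. Let $p_j=\frac12(1-\pi(s_j))$. The $\pi(s_j)$ are commuting unitary involutions, so the $p_j$ are commuting projections. We have $\phi(y_j)=w-\pi(s_j)w=2p_jw$ and $\phi(y_i-s_j\cdot y_i)=2(1-\pi(s_j))p_iw=4p_jp_iw$. So (9) becomes
$$p_0w=w,\qquad p_jp_iw=p_{\gcd(i,j)}w,\qquad \pi(t^j)p_jw=p_jw\qquad(i,j\in\mathbb Z). \tag{10}$$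
Taking $i=j$ gives $p_jw=p_{|j|}w$, so $p_{-j}w=p_jw$.

*Case (i): some $p_jw\ne0$ with $j\ne0$.* Take the least such $j\ge1$ and put $u=p_jw$. By (10), $p_iu=p_{\gcd(i,j)}w$. If $j\mid i$, this is $u$. Otherwise $1\le\gcd(i,j)<j$, and it is $0$ by minimality. So $\pi(s_i)u=-u$ if $j\mid i$ and $\pi(s_i)u=u$ otherwise; also $\pi(t^j)u=u$ by (10), and $\pi(a)=1$ by Step 1. Since $\pi(t^j)u=u$, the linear map $T:\ell^2(\mathbb Z/j)\to\mathcal H$, $Te_k=\pi(t^k)u$, is well defined, and it is nonzero. It intertwines $\pi_j$ and $\pi$ on $t$ and on $a$ (both $\pi_j(a)$ and $\pi(a)$ are $1$). From $s_it^k=t^ks_{i-k}$ we get $\pi(s_i)\pi(t^k)u=\pi(t^k)\pi(s_{i-k})u$, which is $-\pi(t^k)u$ if $i\equiv k$ mod $j$ and $\pi(t^k)u$ otherwise; so $T$ intertwines on $s=s_0$ too. Both representations are irreducible (for $\pi_j$ see the next section), so $\pi\cong\pi_j$ by Schur's lemma.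

*Case (ii): $p_jw=0$ for all $j\ne0$.* Then $\pi(s_0)w=-w$ and $\pi(s_j)w=w$ for $j\ne0$. By $s_it^k=t^ks_{i-k}$, the vector $\pi(t^k)w$ is multiplied by $-1$ under $\pi(s_i)$ if $i=k$, and is fixed otherwise. So the vectors $\pi(t^k)w$, $k\in\mathbb Z$, are eigenvectors for distinct characters of $\langle s_i:i\in\mathbb Z\rangle$, hence orthogonal, and they have equal norm. Therefore $e_k\mapsto\pi(t^k)w/\|w\|$ extends to an isometric intertwiner $\pi_\infty\to\pi$. Its image is closed, invariant and nonzero, so it is all of $\mathcal H$, and $\pi\cong\pi_\infty$.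

*Remark.* It is instructive to see the circle of characters being excluded. For $n<\infty$ and $|\lambda|=1$, let $\pi_{n,\lambda}$ be $\pi_n$ changed only in $\pi_{n,\lambda}(t)e_{n-1}=\lambda e_0$. It is a representation of $\mathbb Z/2\wr\mathbb Z$, because the conjugates of the image of $s$ under powers of the image of $t$ are diagonal, hence commute. So it is a representation of $\Gamma$ through $\Gamma\to G_\infty\to\mathbb Z/2\wr\mathbb Z$, and it is irreducible by the argument for $\pi_n$ given in the next section. If $\lambda\ne1$, then $\bar H^1=0$: it is not trivial, so by Step 2 a cocycle $b\notin\overline{B^1}$ would have $w=b(a)\ne0$. By (10), $w=p_0w\in\mathbb Ce_0$, so $p_nw=w$, and then $\pi_{n,\lambda}(t^n)w=w$. But $\pi_{n,\lambda}(t^n)=\lambda$.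

## Every representation on the list occurs, with $\dim\bar H^1=1$

**Irreducibility.** In $\pi_n$ the operator $\frac12(1-\pi_n(s_k))$ is the projection onto $\mathbb Ce_k$. A closed invariant subspace $V$ is preserved by it, so $V$ either contains $e_k$ or is orthogonal to it. Hence $V$ is the closed span of a subset of the $e_k$. As $t$ permutes the $e_k$ transitively, $V$ is $0$ or everything.

**Inequivalence.** $\dim\pi_n=n$ distinguishes the $\pi_n$ from each other, and the trivial representation from all but $\pi_1$. Since $\pi_1(s)=-1$, $\pi_1$ is not trivial.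

**Nonvanishing.** Since $\pi_n(a)=1$, every coboundary vanishes at $a$, and so does every element of $\overline{B^1}$. But $b_n(a)=e_0\ne0$. So $\bar H^1(\Gamma,\pi_n)\ne0$ for $1\le n\le\infty$. For the trivial representation $B^1=0$, and $\Gamma\to G_\infty\to\mathbb Z$ is a nonzero homomorphism.

**Dimension one.** For the trivial representation $\bar H^1=\mathrm{Hom}(\Gamma,\mathbb C)$. A homomorphism to $\mathbb C$ kills $s$, which is torsion, and $a$, which is conjugate to its inverse; so it is determined by its value at $t$, and the dimension is $1$. For $\pi_n$ consider the continuous linear map $b\mapsto b(a)$ on $Z^1(\Gamma,\pi_n)$. It kills $\overline{B^1}$. If $b(a)=0$, then $b|_A=0$ by (1); were $b\notin\overline{B^1}$, Step 2 would make $\pi_n$ trivial, which it is not. So the kernel is exactly $\overline{B^1}$. The relation $p_0w=w$ in (10) was derived for every cocycle whose representation is trivial on $A$, so $b(a)=p_0b(a)\in\mathbb Ce_0$. Hence $\dim\bar H^1(\Gamma,\pi_n)\le1$, and it is $1$ by nonvanishing. Together with the previous section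 and Lemma 6, this proves Theorem 2. $\blacksquare$

## The possible cardinalities: $0,1,2,\dots,\aleph_0,2^{\aleph_0}$

**Theorem 7.** For a finitely generated group $\Lambda$ let $\kappa(\Lambda)$ be the number of irreducible unitary representations, up to equivalence, with $\bar H^1\ne0$. The set of values taken by $\kappa$ is exactly $\{0,1,2,3,\dots\}\cup\{\aleph_0,2^{\aleph_0}\}$.

The proof that no other value occurs uses Silver's theorem (J. Silver, *Counting the number of equivalence classes of Borel and coanalytic equivalence relations*, Ann. Math. Logic 18 (1980)), in the following form: a Borel equivalence relation on a Polish space has either at most countably many or exactly $2^{\aleph_0}$ classes.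

**Step 1: a Polish space of representations.** This step makes the irreducible representations into points of a Polish space. Let $S$ be a finite generating set of $\Lambda$. For $d\in\{1,2,\dots,\infty\}$ let $H_d$ be the separable Hilbert space of dimension $d$ with orthonormal basis $(e_i)$, and let $\mathrm{Rep}_d\subset U(H_d)^\Lambda$ be the set of representations. The unitary group is Polish in the strong topology, and $\mathrm{Rep}_d$ is closed in the countable product, so it is Polish. Every irreducible representation of $\Lambda$ is equivalent to one on some $H_d$. The unit ball $\mathcal B$ of $B(H_d)$ is compact metrizable in the weak operator topology. The set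
$$\{(\pi,\pi',T)\in\mathrm{Rep}_d^2\times\mathcal B:\ T\pi(g)=\pi'(g)T\ \ \forall g\} \tag{11}$$
is closed: both $\langle T\pi(g)\xi,\eta\rangle$ and $\langle T\xi,\pi'(g)^{-1}\eta\rangle$ are jointly continuous, because in each of them $T\in\mathcal B$ varies weakly with norm at most $1$ while the vectors $\pi(g)\xi$ and $\pi'(g^{-1})\eta$ vary in norm. Projections of closed sets along the compact space $\mathcal B$ are closed. Two consequences follow.

* By Schur's lemma, $\pi$ is reducible if and only if it commutes with a non-scalar $T\in\mathcal B$. Being non-scalar is a countable union of closed conditions: $|\langle Te_i,e_j\rangle|\ge\frac1m$ for some $i\ne j$ and $m$, or $|\langle Te_i,e_i\rangle-\langle Te_j,e_j\rangle|\ge\frac1m$ for some $i,j,m$. So the reducible representations form an $F_\sigma$, and the set $\mathrm{Irr}_d$ of irreducible ones is a $G_\delta$ in $\mathrm{Rep}_d$, hence Polish.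
* On $\mathrm{Irr}_d$, equivalence means existence of a nonzero $T\in\mathcal B$ in (11). Being nonzero is the countable union of the closed conditions $|\langle Te_i,e_j\rangle|\ge\frac1m$. So equivalence is an $F_\sigma$ relation.

**Step 2: adding a cocycle as a witness.** This step expresses $\bar H^1\ne0$ by a closed condition on a pair. By restriction to $S$, $Z^1(\Lambda,\pi)$ is identified, with its topology, with a closed subspace of the Hilbert space $H_d^S$: convergence on $S$ forces convergence everywhere, and the limit is a cocycle. So $\bar H^1(\Lambda,\pi)\ne0$ if and only if there is a cocycle $b$ with $\sum_{s\in S}\|b(s)\|^2=1$ and $b\perp B^1$ in $H_d^S$. Since $\sum_s\langle b(s),\pi(s)v-v\rangle=\langle\sum_s(\pi(s)^{-1}-1)b(s),v\rangle$, orthogonality to $B^1$ means $\sum_{s\in S}(\pi(s)^{-1}-1)b(s)=0$. Let $W_d\subset\mathrm{Irr}_d\times H_d^\Lambda$ be the set of all such pairs $(\pi,b)$. The maps $(\pi,b)\mapsto\pi(g)b(h)$ are continuous, so the cocycle identity, the normalization and the orthogonality are closed conditions. Hence $W_d$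 is relatively closed, and Polish.

**Step 3: counting.** On $W_d$ the relation $\pi\cong\pi'$ between $(\pi,b)$ and $(\pi',b')$ is an $F_\sigma$, hence Borel, equivalence relation. Its classes correspond to the equivalence classes of $d$-dimensional irreducible representations with $\bar H^1\ne0$. By Silver's theorem there are at most countably many or exactly $2^{\aleph_0}$ of them. Taking the union over the countably many $d$, with total at most $2^{\aleph_0}$, we find that $\kappa(\Lambda)$ is finite, $\aleph_0$ or $2^{\aleph_0}$.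

**Step 4: all these values occur.** The value $\aleph_0$ is $\kappa(\Gamma)$, by Theorem 2. For $F_2$ we saw that all $2^{\aleph_0}$ unitary characters have $\bar H^1\ne0$, and $\kappa\le2^{\aleph_0}$ by Step 3, so $\kappa(F_2)=2^{\aleph_0}$.

For $k\in\{0,1,2,\dots\}$ we claim $\kappa(D^k)=k$. For $k=0$ the group is trivial and $\kappa=0$. Let $k\ge1$. Let $K=\mathbb Z^k$ be the translation subgroup, generated by the finite conjugation-invariant set $\{\pm\epsilon_i\}$, where $\epsilon_i$ is the generating translation of the $i$-th factor, and let $s^{(j)}$ be the reflection of the $j$-th factor. Let $\pi$ be irreducible with $\bar H^1\ne0$; then $H^1\neq0$. By Lemma 4 $\pi$ is trivial on $K$, so it is a character of $D^k/K=(\mathbb Z/2)^k$. Let $b$ be a cocycle that is not a coboundary. If $b|_K=0$, then $b$ is a cocycle of the finite group $D^k/K$, hence a coboundary, a contradiction. So $b(\epsilon_i)\ne0$ for some $i$. By (1), $\pi(s^{(i)})b(\epsilon_i)=b(-\epsilon_i)=-b(\epsilon_i)$, and $\pi(s^{(j)})b(\epsilon_i)=b(\epsilon_i)$ for $j\ne i$. So $\pi$ is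 the sign character $\sigma_i$ of the $i$-th factor. Conversely, let $D^k$ act on $\mathbb C$ through its $i$-th factor. The linear part is $\sigma_i$, and the cocycle is nonzero at $\epsilon_i$, where all coboundaries, hence all elements of $\overline{B^1}$, vanish. So $\bar H^1(D^k,\sigma_i)\ne0$. The $k$ characters $\sigma_1,\dots,\sigma_k$ are distinct, so $\kappa(D^k)=k$. $\blacksquare$
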